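# First-order definability of data languages with an orbit-finite automaton

## 1. Definability, aperiodicity and decidability: the two theorems

Fix an infinite set $\mathbb D$ of data values. A *data word* is a finite word over $\mathbb D$. A *data language* is a set of data words closed under renaming of values by bijections of $\mathbb D$. Let $L$ be a data language, $M_L$ its syntactic monoid, and $Q$ the state set of its syntactic left-to-right automaton. For $q\in Q$ and a word $w$, we write $q\cdot w$ or $qw$ for the state reached from $q$ by reading $w$. When $Q$ has finitely many orbits under renaming, $N_Q$ denotes the number of orbits, and $k$ the maximal size of the least support of a state. All these terms are defined in Sections 2 and 3.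

**Theorem 1.** Let $L$ be a data language such that $Q$ is orbit finite. The following are equivalent.

1. $L$ is definable in first-order logic (FO).
2. $M_L$ is aperiodic: there is one $n\ge 1$ with $m^n=m^{n+1}$ for all $m\in M_L$.
3. $M_L$ is pointwise aperiodic: for each $m\in M_L$ there is $n$ with $m^n=m^{n+1}$.
4. (**NP**) No word permutes a finite set of states non-trivially: if $S\subseteq Q$ is finite and $s\mapsto sw$ is a bijection $S\to S$, then $sw=s$ for all $s\in S$.
5. There are no word $w$ and distinct $b_0,\dots,b_{p-1}\in Q$ with $2\le p\le\max(2,P)$ and $b_iw=b_{i+1\bmod p}$ for all $i$, where $P=N_Q(2k+1)^kk^k$ (with $0^0=1$).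
6. The transition relation of the syntactic automaton is FO-definable, uniformly over all nonempty data words. That is, each of the relations $T_{oo'}$ of Section 5 is defined by a first-order formula over $<$ and $\sim$, the same formula for all nonempty data words.

**Theorem 2.** There is an algorithm which, given a deterministic finite-memory automaton $\mathcal A$, decides whether $L(\mathcal A)$ is FO-definable. It can be run in exponential space, and in polynomial space if the number of registers is fixed.

The paper "Data Monoids" (https://www.mimuw.edu.pl/~bojan/upload/confstacsBojanczyk11.pdf) asks whether it is decidable if an orbit finite automaton recognizes a language that can be defined in first-order logic. Its authors conjecture that it is, and even that aperiodicity of the syntactic monoid, which need not be orbit finite, is a necessary and sufficient condition. Theorem 2 and the equivalence (1)⇔(2) say that both parts of the conjecture are true.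

Condition (4) is the one to keep in mind. It does not mention the monoid, and it is what we use whenever we need a contradiction: we exhibit a word that moves finitely many states around in a circle. The chain is
$$(1)\Rightarrow(2)\Rightarrow(3)\Rightarrow(4)\Rightarrow(6)\Rightarrow(1),\qquad (4)\Leftrightarrow(5).$$
The first three arrows take one page (Section 4). The arrow (4)⇒(6) is the main part (Sections 5–11). Then (6)⇒(1) is short (Section 12), the bound in (5) is a counting argument (Section 13), and the algorithm searches for the bounded cycles in (5) (Section 14).

## 2. Data words, their logic, and the automaton of a language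

**Renaming.** A bijection $\pi$ of $\mathbb D$ acts on words letter by letter, and $L\subseteq\mathbb D^*$ is a data language if $w\in L$ implies $\pi(w)\in L$ for every $\pi$.

**Logic.** First-order formulas are interpreted over the positions of the word. The atomic formulas are $x=y$, $x<y$ (order of positions) and $x\sim y$ (positions $x$ and $y$ carry the same value). A formula cannot name a value; it can only compare.

**Syntactic monoid.** $M_L$ is $\mathbb D^*$ modulo $w\equiv v$, where $w\equiv v$ means: for all $u,u'$, $uwu'\in L\Leftrightarrow uvu'\in L$.

**Syntactic left-to-right automaton.** Its states are the classes $[w]$ of the relation $w\approx v$, which means: for all $u$, $wu\in L\Leftrightarrow vu\in L$. Its transitions are $[w]\cdot d=[wd]$. So every state is $[w]$ for some $w$, and $[u]\cdot w=[uw]$.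

Bijections of $\mathbb D$ act on both structures by renaming, and a structure is *orbit finite* if there are finitely many orbits. Since $L$ is closed under renaming, $\pi[w]=[\pi(w)]$ is well defined, $\pi(q\cdot w)=\pi q\cdot\pi(w)$, and the accepting states (the classes contained in $L$) form a union of orbits.

**Finite-memory automata.** A deterministic finite-memory automaton (Francez–Kaminski) with $k_0$ registers has a finite set $S$ of control states, an initial state $s_0$, a set $F\subseteq S$ of accepting states, and a finite transition table. A *configuration* is a control state together with the contents of the registers. Each register is empty or holds a value, no value occurs in two registers, and initially all registers are empty. On reading $d$, the next control state is determined by the current one and by which register, if any, holds $d$; if no register holds $d$, the table may also name one register whose content is replaced by $d$. A word is accepted if the run ends in $F$. As stated in the paper above, these automata have the same expressive power as data languages with orbit-finite syntactic left-to-right automaton. For Theorem 2 we need only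 one direction of this, and it is checked in Section 14.

Five languages will accompany us.

* $L_1$: the first letter appears also on some other position. A nonempty word outside $L_1$ is remembered by its first letter $d$. The states are $[\varepsilon]$, the states $[d]$ for $d\in\mathbb D$, and one accepting state $\top$ that is never left. The states $[d]$ and $[e]$ with $d\ne e$ are told apart by the letter $d$. So there are three orbits. However, $M_{L_1}$ is not orbit finite: if $d$ occurs in $w$ but not in $v$, then $dw\in L_1$ and $dv\notin L_1$, so $w\equiv v$ implies that $w$ and $v$ use the same letters, and words with different numbers of distinct letters lie in different orbits. Still $w^2\equiv w^3$ for all $w$: for $w\ne\varepsilon$ both $w^2$ and $w^3$ repeat their first letter, and after a nonempty prefix only the set of letters matters.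
* $L_2$: nonempty words in which the first letter occurs an even number of times. The states are $[\varepsilon]$, $(d,\mathrm{odd})$ and $(d,\mathrm{even})$, in three orbits. The letter $d$ swaps $(d,\mathrm{odd})$ and $(d,\mathrm{even})$, so (NP) fails.
* $L_3$: words of length at least $2$ whose last two letters are equal. The states are $[\varepsilon]$ and, for words with last letter $d$, $(d,0)$ (word not in $L_3$) and $(d,1)$ (word in $L_3$). Reading $e$ leads from $(d,i)$ to $(d,1)$ if $e=d$ and to $(e,0)$ otherwise, and from $[\varepsilon]$ to $(e,0)$. There are three orbits. (NP) holds: a word of length at least $2$ is constant on $Q$; a letter $f$ maps $Q$ into $\{(f,0),(f,1)\}$ and sends both of these to $(f,1)$, so it can permute only $\{(f,1)\}$; and $\varepsilon$ acts trivially.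
* $L_4$: words with an even number of distinct letters. If $A$ and $B$ are the sets of letters of $w$ and $v$ and $A\neq B$, then $w\not\approx v$: the empty word separates them if $|A|$ and $|B|$ have different parity, and otherwise a letter in exactly one of $A,B$ does. So the states are the finite subsets of $\mathbb D$, in infinitely many orbits. $M_{L_4}$ is aperiodic, since $w\equiv w^2$.
* $L_5$: words $t\,d_1e_1\,d_2e_2\cdots d_ne_n\,f$ with $n\ge0$ and $f=(d_n\,e_n)\cdots(d_1\,e_1)t$, where $(d\,e)$ is a transposition, the identity if $d=e$, and the factor $(d_1\,e_1)$ is applied first. A token starts at $t$ and is moved by transpositions. After an odd number of letters the state is the current token, written $(s)$. After $(s)$ and a letter $d\ne s$ the state is a pair $(s,d)$. After $(s)$ and the letter $s$ we are in one accepting state $*$ that does not depend on $s$: any next letter $e$ leads to $(e)$. The states $[\varepsilon]$, $(s)$, $(s,d)$, $*$ are pairwise inequivalent. Indeed only the states $(s)$ accept words of odd length, and among these $(s)$ is the one that accepts the word $s$. Only $*$ accepts $\varepsilon$. The state $[\varepsilon]$ is taken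 to $(e)$ by every letter $e$. The state $(s,d)$ is taken by the letter $s$ to $(d)$, which differs from $(s)$, and by all letters other than $s$ to $(s)$; this determines $s$ and $d$. So there are four orbits, and for $d\ne e$ the word $de$ swaps $(d)$ and $(e)$ and fixes $(s)$ for every other $s$.

## 3. Supports, codes and tuples of states

A finite injection between finite subsets of $\mathbb D$ extends to a *finitary* permutation, one that moves finitely many values and hence has finite order. For finite $A\subseteq\mathbb D$ let $\mathrm{Fix}(A)$ be the group of finitary permutations fixing $A$ pointwise.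

**Lemma 3.** For finite $A,B\subseteq\mathbb D$, the group $\mathrm{Fix}(A\cap B)$ is generated by $\mathrm{Fix}(A)\cup\mathrm{Fix}(B)$.

*Proof.* A finitary permutation is a product of transpositions of values that it moves, so it suffices to treat $(a\,b)$ with $a,b\notin A\cap B$. If $a,b\notin A$ or $a,b\notin B$, it lies in one of the two groups. Otherwise one of $a,b$ lies in $A$ and one in $B$; since neither lies in both, up to symmetry $a\in A\setminus B$ and $b\in B\setminus A$. Take $c\notin A\cup B$. Then $(a\,b)=(a\,c)(b\,c)(a\,c)$ with $(a\,c)\in\mathrm{Fix}(B)$ and $(b\,c)\in\mathrm{Fix}(A)$. $\square$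

**Support.** A finite set $A\subseteq\mathbb D$ *supports* $q$ if every bijection fixing $A$ pointwise fixes $q$. The letters of $w$ support $[w]$, so every state has a support.

If $A$ and $B$ support $q$, so does $A\cap B$. Let $\pi$ fix $A\cap B$ pointwise, and let $\pi'$ be a finitary permutation agreeing with $\pi$ on $A\cup B$. Then $\pi'^{-1}\pi$ fixes $A$ pointwise, so $\pi q=\pi'q$. And $\pi'\in\mathrm{Fix}(A\cap B)$ is by Lemma 3 a product of elements of $\mathrm{Fix}(A)\cup\mathrm{Fix}(B)$, each of which fixes $q$; so $\pi'q=q$. Hence a support of minimal size is contained in every other support. This is the *least support* $\mathrm{supp}(q)$. Directly from the definitions,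
$$\mathrm{supp}(\pi q)=\pi\,\mathrm{supp}(q),\qquad \mathrm{supp}(q\cdot d)\subseteq\mathrm{supp}(q)\cup\{d\}.$$
In $L_3$, $\mathrm{supp}(d,i)=\{d\}$; in $L_5$, $\mathrm{supp}(s,d)=\{s,d\}$ and $\mathrm{supp}(*)=\emptyset$.

**From here on $Q$ is orbit finite**, except where Section 4 says otherwise.

**Codes.** For each orbit $o$ fix $q_o\in o$ and an enumeration $e_1,\dots,e_{k_o}$ of $\mathrm{supp}(q_o)$. For a tuple $\bar a$ of $k_o$ distinct values put $q(o,\bar a)=\pi q_o$, where $\pi$ is a bijection with $\pi e_i=a_i$. This does not depend on $\pi$, because two such $\pi$ agree on $\mathrm{supp}(q_o)$. We call $(o,\bar a)$ a *code* of $q(o,\bar a)$. Every state has a code, $\mathrm{supp}(q(o,\bar a))=\{a_1,\dots,a_{k_o}\}$, and $\pi q(o,\bar a)=q(o,\pi\bar a)$. So a code is a finite description: an orbit and at most $k$ values.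

A relation on states is *equivariant* if it is invariant under all renamings. Whether $(q(o_1,\bar a^1),\dots,q(o_m,\bar a^m))$ lies in a given equivariant relation depends only on the orbits $o_i$ and on which entries of $\bar a^1,\dots,\bar a^m$ are equal: if two families have the same equality pattern, a bijection carries one to the other. In particular, for finite $I$, the set $Q^I$ has finitely many orbits.

**Moving tuples by words.** Let $I$ be finite. For $\bar q,\bar r\in Q^I$ (repetitions allowed) write $\bar q\Rightarrow\bar r$ if some single word $w$ satisfies $q_iw=r_i$ for all $i$. Write $\bar q\sim\bar r$ if $\bar q\Rightarrow\bar r\Rightarrow\bar q$. Put $\mathrm{supp}(\bar q)=\bigcup_i\mathrm{supp}(q_i)$.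

The symbol $\sim$ now has two meanings, on positions and on tuples of states; the context always decides. The relation $\Rightarrow$ is reflexive, transitive and equivariant. For $g:J\to I$, $\bar q\Rightarrow\bar r$ implies $\bar q\circ g\Rightarrow\bar r\circ g$ (restriction and reindexing); if $g$ is surjective the converse holds too, by reindexing along a section of $g$. Finally, coincidences are preserved: if $\bar q\Rightarrow\bar r$ and $q_i=q_j$, then $r_i=r_j$. So if $\bar q\Rightarrow\bar r$ and $\bar r$ is injective, $\bar q$ is injective.

In $L_3$, all states $(d,i)$ are $\sim$ to each other as 1-tuples. But for $d\neq e$ the pair $((d,0),(e,0))$ is $\sim$ only to itself: after any nonempty word both components have the same last letter, and this stays so. In $L_5$, any two tuples of $n$ distinct tokens $(s_1),\dots,(s_n)$ are $\sim$, because an injection between finite subsets of $\mathbb D$ extends to a product of transpositions.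

**Lemma 4 (chains).** If $\bar q^0\Rightarrow\cdots\Rightarrow\bar q^m$ in $Q^I$ and no two consecutive tuples are $\sim$, then $m$ is less than the number of orbits of $Q^I$.

*Proof.* Otherwise $\bar q^b=\pi\bar q^a$ for some $a<b$ and some $\pi$. We may take $\pi$ finitary, so $\pi^p=1$ for some $p\ge1$. By equivariance $\bar q^b=\pi\bar q^a\Rightarrow\pi^2\bar q^a\Rightarrow\cdots\Rightarrow\pi^p\bar q^a=\bar q^a$. So $\bar q^{a+1}\Rightarrow\bar q^b\Rightarrow\bar q^a\Rightarrow\bar q^{a+1}$, hence $\bar q^a\sim\bar q^{a+1}$, a contradiction. $\square$

**The set $Y$.** Put $Y(\bar q)=\bigcap_{\bar r\sim\bar q}\mathrm{supp}(\bar r)$. These are the values that no tuple equivalent to $\bar q$ can forget.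

In $L_3$, $Y((d,0))=\emptyset$, but $Y((d,0),(e,0))=\{d,e\}$ for $d\ne e$. In $L_5$, $Y((d),(e))=\emptyset$ for $d\neq e$. Clearly $Y(\bar q)=Y(\bar r)$ if $\bar q\sim\bar r$; $Y(\pi\bar q)=\pi Y(\bar q)$; $Y(\bar q)\subseteq\mathrm{supp}(\bar r)$ for every $\bar r\sim\bar q$; and $Y$ does not depend on the order of the components.

**Lemma 5 (renamings that words can perform).** If a bijection $\pi$ fixes $Y(\bar q)$ pointwise, then $\pi\bar q\sim\bar q$.

*Proof.* Replacing $\pi$ by a finitary permutation that agrees with it on $\mathrm{supp}(\bar q)\supseteq Y(\bar q)$ changes neither hypothesis nor conclusion. So let $\pi$ be finitary. The set $G=\{\sigma\text{ finitary}:\sigma\bar q\sim\bar q\}$ is a group, by equivariance of $\sim$. If $\bar r\sim\bar q$ and $\sigma\in\mathrm{Fix}(\mathrm{supp}(\bar r))$, then $\sigma\bar q\sim\sigma\bar r=\bar r\sim\bar q$, so $\sigma\in G$. As $\mathrm{supp}(\bar q)$ is finite, $Y(\bar q)$ is the intersection of finitely many of the sets $\mathrm{supp}(\bar r)$: one for each value of $\mathrm{supp}(\bar q)$ to be removed, and $\mathrm{supp}(\bar q)$ itself. Applying Lemma 3 repeatedly, $\mathrm{Fix}(Y(\bar q))\subseteq G$.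 $\square$

Lemma 5 turns a renaming, which is not something the automaton does, into a word, which is. It is the only source of words in the whole proof apart from those we are given.

## 4. Definable implies aperiodic implies no permutation, and the register-free case

**Step 1: (1)⇒(2), for every data language.** The purpose is to show that first-order logic cannot count copies of a word beyond a threshold. Recall that two structures satisfy the same sentences of quantifier rank at most $m$ if Duplicator wins the $m$-round Ehrenfeucht–Fraïssé game on them. Recall also the standard fact on orders: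

> (E) Duplicator wins the $m$-round game on any two linear orders each of which is finite with at least $2^m-1$ elements or is $\omega+\omega^*$.

Proof of (E): add a first and a last point to each order and let the distance of $x<y$ be one more than the number of points strictly between them. After $i$ rounds Duplicator keeps this invariant: the chosen points and the added endpoints occur in the same order on both sides, and corresponding gaps between neighbours have equal finite distances or both have distance at least $2^{m-i}$. Initially both distances are at least $2^m$. If Spoiler plays inside a gap of equal finite distances, she copies the move. If both distances are at least $2^{m-i}$, and Spoiler's point is closer than $2^{m-i-1}$ to one end, she plays at the same distance from that end. If it is at least that far from both ends, she plays at distance exactly $2^{m-i-1}$ from the left end. In each case the invariant holds with $i+1$. In $\omega+\omega^*$ the required points exist, because there (with the endpoints added) every point but the last has a successor and every point but the first a predecessor. Repeated points are answered by repetition.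

Now let $L$ be defined by a sentence of rank $m$ and let $N=2^m$. For words $u,v,w$ with $w\ne\varepsilon$ we play on $uw^Nv$ and $uw^{N+1}v$. Duplicator maintains an auxiliary play of (E) on the orders $\{1,\dots,N\}$ and $\{1,\dots,N+1\}$ of copies of $w$. A move inside $u$ or $v$ is answered by the same position of $u$ or $v$. A move at offset $c$ of copy $i$ is answered at offset $c$ of the copy with which the auxiliary strategy answers $i$. Corresponding positions carry the same letter, so $\sim$ is preserved. For two positions in copies of $w$, equality and order are determined by equality and order of the copy indices, which the auxiliary play preserves, and then by the offsets, which are equal on both sides. All other comparisons are preserved trivially. So $uw^Nv\in L\Leftrightarrow uw^{N+1}v\in L$, that is, $w^N\equiv w^{N+1}$. This is trivial for $w=\varepsilon$, and $N$ does not depend on $w$. So $M_L$ is uniformly aperiodic.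

(2)⇒(3) is trivial.

**Step 2: (3)⇒(4).** The purpose is to pass from the monoid to the states. By definition $w\equiv v$ iff $uw\approx uv$ for all $u$, that is, iff $qw=qv$ for all $q\in Q$. Suppose $w$ permutes a finite $S$ and $w^n\equiv w^{n+1}$. Then $sw^n=(sw)w^n$ for all $s\in S$, and $w^n$ is injective on $S$. So $s=sw$.

**The register-free case by hand.** Suppose all states have empty support, so $k=0$. Then every orbit is a single state and $Q$ is finite. For values $d,d'$ take $\pi$ with $\pi d=d'$; then $qd'=\pi q\cdot\pi d=\pi(qd)=qd$. So all letters act alike, and $L$ depends only on the length of the word. The states are $q_n$, the class of the words of length $n$, and they form a lasso: $q_0,\dots,q_{c+p-1}$ are distinct and $q_{c+p}=q_c$. If $p\ge2$, a letter permutes the loop non-trivially, (NP) fails, and by Steps 1 and 2 $L$ is not FO-definable. If $p=1$, the set of lengths of words in $L$ is finite or cofinite, and a first-order sentence can express it. So here Theorem 1 is elementary: (NP) says that the loop has length $1$.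

**Orbit finiteness is needed.** The language $L_4$ satisfies (NP). Its states are finite sets with $A\cdot w=A\cup\{\text{letters of }w\}$; if $w$ permutes $S$, every element of $S$ is an image and contains the letters of $w$, so $w$ acts trivially on $S$. But $L_4$ is not FO-definable: for words whose letters are pairwise distinct the game is the game on linear orders, and by (E) a word with $2^m$ distinct letters and one with $2^m+1$ satisfy the same sentences of rank at most $m$. So (4)⇒(1) must use orbit finiteness. Orbit finiteness of $M_L$ is not available, as $L_1$ shows; we have it only for $Q$.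

## 5. Two evaluations of one nonstandard word

We now begin (4)⇒(6). To prove a relation definable without writing a formula, we use Beth's theorem: a relation that is not explicitly definable can be interpreted in two different ways over the same reduct.

**The relations $T_{oo'}$.** For a nonempty data word $w=w_1\cdots w_n$ and orbits $o,o'$ let $T^w_{oo'}(x,y,\bar u,\bar v)$, of arity $2+k_o+k_{o'}$, hold iff $x\le y$, the letters at the positions $\bar u$ are distinct, the letters at $\bar v$ are distinct, and
$$q(o,w_{\bar u})\cdot w_{x+1}\cdots w_y=q(o',w_{\bar v}).$$
For $L_3$ and the orbits $o_0\ni(d,0)$, $o_1\ni(d,1)$, with $q(o_i,d)=(d,i)$, the relation $T_{o_0o_1}(x,y,u,v)$ with $y$ the successor of $x$ says $u\sim y\sim v$.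

Let $\Theta$ be the set of all first-order sentences over $\{<,\sim\}\cup\{T_{oo'}\}$ that are true in $(w,T^w)$ for every nonempty data word $w$.

**Step 1: from non-definability to two models.** *Suppose some $T_{oo'}$ is not equivalent modulo $\Theta$ to a formula over $\{<,\sim\}$. Then there is a structure $(W,<,\sim,T,T')$ such that $(W,<,\sim,T)\models\Theta$, $(W,<,\sim,T')\models\Theta$ (with $T'$ for $T$) and $T\neq T'$.* This is Beth's theorem with several extra symbols; here is the derivation from Craig interpolation. Let $\Theta'$ be $\Theta$ with all symbols $T_{oo'}$ replaced by new ones $T'_{oo'}$, and let $\bar c$ be new constants. If no structure as claimed existed, we would have $\Theta\cup\Theta'\cup\{T_{oo'}(\bar c)\}\models T'_{oo'}(\bar c)$. By compactness there is a finite conjunction $\theta$ of sentences of $\Theta$, with primed copy $\theta'$, such that $\theta\wedge T_{oo'}(\bar c)\models\theta'\to T'_{oo'}(\bar c)$. Let $\chi(\bar c)$ be an interpolant; its only symbols are $<,\sim,\bar c$. Then $\Theta\models T_{oo'}(\bar c)\to\chi(\bar c)$, and, removing primes, $\Theta\models\chi(\bar c)\to T_{oo'}(\bar c)$. So $\chi$ defines $T_{oo'}$,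 a contradiction.

By Löwenheim–Skolem we take $W$ countable. Since $\sim$ is an equivalence relation on $W$ (this is in $\Theta$), we may fix $\lambda:W\to\mathbb D$ with $x\sim y\iff\lambda(x)=\lambda(y)$. So $W$ is a nonstandard word, with letters $\lambda(x)$, and $T,T'$ are two opinions on how the automaton runs on it.

Let $Q_W=\{q\in Q:\mathrm{supp}(q)\subseteq\lambda(W)\}$. Each $q\in Q_W$ is $q(o,\lambda(\bar u))$ for some $o$ and some positions $\bar u$. Call a set *$T$-definable* if it is definable with parameters in $(W,<,\sim,T)$, and similarly *$T'$-definable*. For fixed orbits, an equivariant relation on states is expressed on codes by a finite disjunction of $\sim$-patterns of positions.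

**Step 2: what $\Theta$ transfers.** The purpose is to collect the properties of runs on finite words that survive in $W$. They are stated for $T$ and hold equally for $T'$, because each is a sentence, or a schema of sentences, true in all finite words.

* (i) $<$ is a linear order, and every nonempty $T$-definable set has a least and a greatest element. Hence every element except the last has an immediate successor, and every element except the first an immediate predecessor.
* (ii) For $x\le y$ there is a function $T_{xy}:Q_W\to Q_W$ with $T_{xy}(q(o,\lambda\bar u))=q(o',\lambda\bar v)$ iff $T_{oo'}(x,y,\bar u,\bar v)$. It is total because in a finite word $w$, if $\mathrm{supp}(q)$ consists of letters of $w$, so does $\mathrm{supp}(q\cdot w_{x+1}\cdots w_y)$. It is single-valued and independent of the codes because "two codes give the same state" is a $\sim$-pattern. $T$ is determined by the functions $T_{xy}$.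
* (iii) $T_{xx}=\mathrm{id}$, and $T_{xz}=T_{yz}T_{xy}$ for $x\le y\le z$.
* (iv) If $y$ is the successor of $x$, then $T_{xy}(q)=q\cdot\lambda(y)$, since the relation $q(o,\bar a)\cdot d=q(o',\bar b)$ depends only on the pattern of $\bar a,\bar b,d$. Hence $T_{xy}=T'_{xy}$ when $y$ is the successor of $x$.
* (v) For $\bar q\in Q_W^I$ with $I$ finite and $x\le y$: $\bar q\Rightarrow T_{xy}\bar q$, where $T_{xy}$ acts componentwise.

To see (v), let $\bar u^i,\bar v^i$ be codes, in orbits $o_i,o_i'$, of the components of $\bar q$ and $T_{xy}\bar q$. If no finite word had positions $x\le y$, $\bar u^i$, $\bar v^i$ of the same $\sim$-pattern with $T_{o_io_i'}(x,y,\bar u^i,\bar v^i)$ for all $i$, the sentence saying so would be in $\Theta$ and would fail in $W$. So some finite word $s$ has such positions. A renaming that carries the letters of $s$ at these positions to the values $\lambda(\bar u^i),\lambda(\bar v^i)$ turns the factor $s_{x+1}\cdots s_y$ into a word leading from $\bar q$ to $T_{xy}\bar q$.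

**Step 3: disagreement.** The purpose is to have a notion of "$T$ and $T'$ differ at $\bar q$" which depends on $\bar q$ only up to renaming and up to $\sim$. For $\bar q\in Q^I$ let $[[\bar q]]=\{\bar s\in Q^I:\bar s\sim\pi\bar q\text{ for some bijection }\pi\}=\{\pi\bar r:\bar r\sim\bar q,\ \pi\text{ a bijection}\}$. By equivariance "$\bar s\in[[\bar q]]$" is an equivalence relation on $Q^I$. So the sets $[[\bar q]]$ partition $Q^I$, and each is equivariant and closed under $\sim$.

**Definition.** The tuple $\bar q\in Q^I$ *disagrees* if there are $\bar r\in[[\bar q]]\cap Q_W^I$ and $x\le y$ in $W$ with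
$$T_{xy}\bar r\sim\bar r\sim T'_{xy}\bar r,\qquad T_{xy}\bar r\ne T'_{xy}\bar r.\tag{1}$$
This depends only on $[[\bar q]]$.

**An example with (NP) violated.** Let $L$ be the set of words of even length, with $Q=\{0,1\}$, each state an orbit with $k_o=0$, and every letter swapping $0$ and $1$. Let $W$ be the order $\omega+\omega^*$ with all positions carrying the same value. Colour the left half alternately $a,b,a,b,\dots$ from its first position, and colour the right half alternately so that the last position has colour $b$; call this colouring $c$. Let $c'$ be the same, except that the right half is coloured so that the last position has colour $a$. Define $T_{oo'}(x,y)$ to hold iff $x\le y$ and ($c(x)=c(y)$ iff $o=o'$), and $T'$ in the same way from $c'$. In a finite word coloured alternately, this formula defines the true $T^w_{oo'}$. Now $(W,c)$ is a sequence of blocks $ab$ ordered as $\omega+\omega^*$, and $(W,c')$ is such a sequence followed by one $a$. By (E) and the block argument of Section 4, they satisfy the same sentences of rank at most $m$ as the finite coloured words $(ab)^{2^m}$ and $(ab)^{2^m}a$, with all values equal. As $T$ and $T'$ are defined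 from the colours without quantifiers, both structures are models of $\Theta$. For $x$ in the left half and $y$ in the right half, $T_{xy}$ and $T'_{xy}$ differ: one is the identity and the other the swap. Since $0\sim1$, the 1-tuple $(0)$ disagrees.

## 6. There is no first position of disagreement

We want a contradiction from $T\ne T'$ and (NP). The first thing to try is induction along the word. Take $x<y$ and $q$ with $T_{xy}q\neq T'_{xy}q$, and look at the first position where the two runs from $x$ differ. By (iv) the runs make the same step from a position to its successor, so there can be no first position of difference. In a finite word this would finish the proof. In $W$ it does not: the set of positions where the runs agree involves both $T$ and $T'$, so (i), which is about sets definable from one of them, does not apply to it. In the even-length example this set is the left half. What we get instead is a cut.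

**The cut of $\bar q$ on $[x,y]$.** Let $\bar q\in Q_W^I$ and $T_{xy}\bar q\ne T'_{xy}\bar q$. Put
$$A=\{z\in[x,y]:T_{xu}\bar q=T'_{xu}\bar q\text{ for all }u\in[x,z]\},\qquad B=[x,y]\setminus A.$$
Then $A$ is an initial segment of $[x,y]$ with $x\in A$, and $y\in B$. *$A$ has no greatest element:* if $z$ were greatest and $z^+\le y$ its successor, then $T_{xz^+}\bar q=T_{zz^+}T_{xz}\bar q=T'_{zz^+}T'_{xz}\bar q=T'_{xz^+}\bar q$ by (iv), so $z^+\in A$. *$B$ has no least element,* since its predecessor would be the greatest element of $A$. *For each $b\in B$ there is $u\in B$, $u\le b$, with $T_{xu}\bar q\neq T'_{xu}\bar q$,* by definition of $A$.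

The way past the cut is to define sets from one of $T,T'$ alone, and let their greatest or least elements jump over it.

**Lemma 6 (localization).** Let $\bar q\in Q_W^I$ and $T_{xy}\bar q\ne T'_{xy}\bar q$, with cut $(A,B)$. Then some $\bar r=T_{xa}\bar q$ with $a\in A$ disagrees. If moreover $T_{xy}\bar q\sim\bar q$ or $T'_{xy}\bar q\sim\bar q$, then $\bar q$ disagrees.

*Proof.* There is $a\in A$ with $T_{xz}\bar q\sim T_{xa}\bar q$ for all $z\in A$ with $z\ge a$: otherwise we could move right in $A$ again and again, each time to a tuple that is reached by $\Rightarrow$ (by (v)) but not $\sim$, against Lemma 4. Let $\bar r=T_{xa}\bar q=T'_{xa}\bar q$.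

The set $\{z\in[a,y]:T_{az}\bar r\sim\bar r\}$ is $T$-definable: with codes of $\bar r$ as parameters, it is a finite disjunction over orbits of formulas saying that there are codes of $T_{az}\bar r$, related to those of $\bar r$ by $T$, in a $\sim$-pattern for which the tuples are $\sim$. It contains $a$, so it has a greatest element $m$. It contains all $z\in A$ with $z\ge a$, and $A$ has no greatest element, so $m\in B$. In the same way $\{z\in[a,y]:T'_{az}\bar r\sim\bar r\}$ is $T'$-definable. It contains all $z\in A$ with $z\ge a$, because there $T'_{az}\bar r=T'_{xz}\bar q=T_{xz}\bar q$; so it has a greatest element $m'\in B$.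

Choose $u\in B$ with $u\le\min(m,m')$ and $T_{xu}\bar q\neq T'_{xu}\bar q$, that is, $T_{au}\bar r\ne T'_{au}\bar r$. (Here $u>a$, as $a\in A$.) By (v), $\bar r\Rightarrow T_{au}\bar r\Rightarrow T_{am}\bar r\sim\bar r$, so $T_{au}\bar r\sim\bar r$. Likewise $T'_{au}\bar r\sim\bar r$. So $\bar r$ disagrees.

If $T_{xy}\bar q\sim\bar q$, then $\bar q\Rightarrow\bar r\Rightarrow T_{xy}\bar q\sim\bar q$, so $\bar r\sim\bar q$ and $\bar q$ disagrees. The same works with $T'$, since also $\bar r=T'_{xa}\bar q$. $\square$

Since $T\ne T'$, by (ii) there are $x\le y$ and $q\in Q_W$ with $T_{xy}q\neq T'_{xy}q$. By Lemma 6, **some 1-tuple disagrees.**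

## 7. A disagreeing tuple can be doubled

In the even-length example $(0)$ disagrees, and so does the pair $(0,1)$. In general we have the following.

**Lemma 7 (doubling).** If $\bar p\in Q^I$ disagrees, there are $\bar r,\bar r'\in Q^I$ with $\bar r\in[[\bar p]]$, $\bar r\sim\bar r'$, $\bar r\ne\bar r'$, such that $(\bar r,\bar r')\in Q^{I\sqcup I}$ disagrees.

*Proof.* **Step 1: set-up.** The purpose is to name the two runs and the pairs we look for. Replacing $\bar p$ by another element of $[[\bar p]]$, we may assume $\bar p\in Q_W^I$, $T_{xy_*}\bar p\sim\bar p\sim T'_{xy_*}\bar p$ and $T_{xy_*}\bar p\neq T'_{xy_*}\bar p$. For $z\in[x,y_*]$ let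
$$\bar\rho(z)=T_{xz}\bar p,\qquad\bar\rho'(z)=T'_{xz}\bar p.$$
All of these are $\sim\bar p$, since $\bar p\Rightarrow\bar\rho(z)\Rightarrow\bar\rho(y_*)\sim\bar p$, and similarly for $\bar\rho'$. Let $(A,B)$ be the cut of $\bar p$ on $[x,y_*]$. Let $\mathcal E$ be the set of pairs $(\bar r,\bar r')$ with $\bar r\in[[\bar p]]$, $\bar r\sim\bar r'$, $\bar r\ne\bar r'$. It is equivariant. It is closed under $\sim$: if $(\bar s,\bar s')\sim(\bar r,\bar r')\in\mathcal E$, then $\bar s\sim\bar r$, so $\bar s\in[[\bar p]]$; $\bar s'\sim\bar r'\sim\bar r\sim\bar s$; and $\bar s\ne\bar s'$, because coincidences are preserved by $(\bar s,\bar s')\Rightarrow(\bar r,\bar r')$.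

*Suppose no element of $\mathcal E$ disagrees.* We derive a contradiction.

**Step 2: a relation seen by $T$ alone.** The purpose is to replace the comparison of $\bar\rho$ with $\bar\rho'$, which uses both $T$ and $T'$, by something $T$-definable. For $x\le z\le y\le y_*$ let $\mathrm{Add}(z,y)$ mean: there is $\bar\sigma\in Q_W^I$ such that $\bar e:=(\bar\rho(z),\bar\sigma)\in\mathcal E$ and $T_{zy}\bar e=(\bar\rho(y),T_{zy}\bar\sigma)\sim\bar e$. In words: some second tuple can be added to $\bar\rho(z)$ so that $T$ does not leave the class of the pair between $z$ and $y$. This relation is $T$-definable, with $x$ and codes of $\bar p$ as parameters, since $\mathcal E$ and $\sim$ are equivariant.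

**Step 3: $\mathrm{Add}$ forces agreement.** *If $\mathrm{Add}(z,y)$, then $T'_{zy}\bar\rho(z)=\bar\rho(y)$.* Indeed $\bar e\in\mathcal E$ does not disagree and $T_{zy}\bar e\sim\bar e$. If $T_{zy}\bar e\neq T'_{zy}\bar e$, the second part of Lemma 6 would make $\bar e$ disagree. So $T'_{zy}\bar e=T_{zy}\bar e$; compare the first components.

**Step 4: one step to the left inside $B$.** *For every $y\in B$ with $\bar\rho(y)\ne\bar\rho'(y)$ there is $z\in B$, $z<y$, with $\neg\mathrm{Add}(z,y)$ and $T'_{zy}\bar\rho(z)=\bar\rho(y)$.*

First, $\mathrm{Add}(y,y)$ holds, with $\bar\sigma=\bar\rho'(y)$. Suppose $\mathrm{Add}(z,y)$ for all $z\in B$ with $z\le y$. Let $z^*$ be the least element of the $T$-definable set $\{z\in[x,y]:\mathrm{Add}(z,y)\}$. As $B$ has no least element, $z^*\in A$. By Step 3, and since the two runs agree at $z^*$,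
$$\bar\rho(y)=T'_{z^*y}\bar\rho(z^*)=T'_{z^*y}\bar\rho'(z^*)=\bar\rho'(y),$$
a contradiction. So the $T$-definable set $\{z\in[x,y]:\neg\mathrm{Add}(z,y)\}$ meets $B$. Let $z$ be its greatest element; it lies in $B$, because $B$ is a final segment of $[x,y_*]$. By $\mathrm{Add}(y,y)$ we have $z<y$. Let $z^+\le y$ be the successor of $z$. Then $\mathrm{Add}(z^+,y)$, so $T'_{z^+y}\bar\rho(z^+)=\bar\rho(y)$ by Step 3, and $T'_{zz^+}\bar\rho(z)=T_{zz^+}\bar\rho(z)=\bar\rho(z^+)$ by (iv). Composing, $T'_{zy}\bar\rho(z)=\bar\rho(y)$.

**Step 5: an endless chain.** The purpose is to contradict Lemma 4. Put $y_1=y_*\in B$; then $\bar\rho(y_1)\neq\bar\rho'(y_1)$. Given $y_m\in B$ with $\bar\rho(y_m)\ne\bar\rho'(y_m)$, let $y_{m+1}$ be the $z$ of Step 4 for $y=y_m$. Put $\bar e_m=(\bar\rho(y_m),\bar\rho'(y_m))$. Then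
$$T'_{y_{m+1}y_m}\bar e_{m+1}=\bar e_m,$$
in the first component by Step 4 and in the second by (iii). Hence $\bar\rho(y_{m+1})\neq\bar\rho'(y_{m+1})$, so the construction continues; and $\bar e_{m+1}\Rightarrow\bar e_m$ by (v). All $\bar e_m$ lie in $\mathcal E$.

Suppose $\bar e_{m+1}\sim\bar e_m$. Then $T'_{y_{m+1}y_m}\bar e_{m+1}\sim\bar e_{m+1}$, and since $\bar e_{m+1}$ does not disagree, Lemma 6 gives $T_{y_{m+1}y_m}\bar e_{m+1}=T'_{y_{m+1}y_m}\bar e_{m+1}=\bar e_m\sim\bar e_{m+1}$. So $\bar\sigma=\bar\rho'(y_{m+1})$ witnesses $\mathrm{Add}(y_{m+1},y_m)$, contradicting the choice of $y_{m+1}$. Hence $\cdots\Rightarrow\bar e_3\Rightarrow\bar e_2\Rightarrow\bar e_1$ contains arbitrarily long chains without consecutive $\sim$, contradicting Lemma 4 for $Q^{I\sqcup I}$. $\square$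

## 8. Repeated doubling: an infinite tower of states

**Tower.** An (infinite) *tower* consists of finite sets $F_1\subset F_2\subset\cdots$ of states with $|F_1|=1$ and injections $\varphi_i:F_i\to F_{i+1}$ such that for all $i$
$$F_{i+1}=F_i\cup\varphi_i(F_i),\qquad\varphi_i(F_i)\not\subseteq F_i,\qquad(q)_{q\in F_i}\sim(\varphi_i(q))_{q\in F_i}.\tag{2}$$

*Examples.* In $L_3$ one can start with $F_1=\{(d,0)\}$, $\varphi_1((d,0))=(e,0)$ and $F_2=\{(d,0),(e,0)\}$, but not go on: the pair $((d,0),(e,0))$ is $\sim$ only to itself, so $\varphi_2$ would be the identity. In $L_5$, where (NP) fails, there are infinite towers. Let $\mathbb D$ contain the positive integers, and write $n$ for the token state $(n)$. Then each of these is a tower, since tuples of distinct tokens of equal length are $\sim$: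

* (T1) $F_i=\{1,\dots,i\}$, $\varphi_i(i)=i+1$, and $\varphi_i(q)=q$ for $q<i$;
* (T2) $F_i=\{1,\dots,i\}$, $\varphi_i(1)=i+1$, and $\varphi_i(q)=q$ for $2\le q\le i$;
* (T3) $F_i=\{1,\dots,2^{i-1}\}$ and $\varphi_i(q)=q+2^{i-1}$.

**Lemma 8.** If some 1-tuple disagrees and (NP) holds, an infinite tower exists.

*Proof.* **Step 1: growing disagreeing tuples.** The purpose is to iterate Lemma 7 and to use (NP) to make sure that new states appear. We construct finite index sets $I_1\subset I_2\subset\cdots$ with $|I_1|=1$, injective disagreeing tuples $\bar p^n\in Q^{I_n}$, and injections $\phi_n:I_n\to I_{n+1}$. Start with a disagreeing 1-tuple. Given $\bar p^n$, take $(\bar r,\bar r')$ from Lemma 7. After a renaming, which preserves all properties in Lemma 7, $\bar r\sim\bar p^n$. Both $\bar r$ and $\bar r'$ are injective, since $\bar r'\Rightarrow\bar r\Rightarrow\bar p^n$ and $\bar p^n$ is injective. Suppose $r'(I_n)\subseteq r(I_n)$. A word leading from $\bar r$ to $\bar r'$ then maps the finite set $r(I_n)$ injectively into itself, so it permutes it, and by (NP) $\bar r=\bar r'$, a contradiction. So $r'(I_n)\not\subseteq r(I_n)$. Let $\bar p^{n+1}$ enumerate $r(I_n)\cup r'(I_n)$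 injectively by an index set $I_{n+1}\supset I_n$ with $\bar p^{n+1}|_{I_n}=\bar r$, and let $\phi_n(i)$ be the index of $r'_i$.

**Step 2: $\bar p^{n+1}$ disagrees.** The purpose is to remove the repetitions from $(\bar r,\bar r')$. We have $(\bar r,\bar r')=\bar p^{n+1}\circ g$ for a surjection $g:I_n\sqcup I_n\to I_{n+1}$. Let $\bar s\in[[(\bar r,\bar r')]]\cap Q_W^{I_n\sqcup I_n}$ and $x\le y$ satisfy (1), with $\bar s=\pi\bar t$ and $\bar t\sim\bar p^{n+1}\circ g$. Coincidences are preserved by $\bar p^{n+1}\circ g\Rightarrow\bar t$, so $\bar t=\hat t\circ g$ for some $\hat t\in Q^{I_{n+1}}$, and $\hat t\sim\bar p^{n+1}$ by reindexing along a section of $g$. Put $\hat s=\pi\hat t$. Then $\hat s\in[[\bar p^{n+1}]]\cap Q_W^{I_{n+1}}$ and $\bar s=\hat s\circ g$. From $(T_{xy}\hat s)\circ g=T_{xy}\bar s\sim\bar s=\hat s\circ g$ we get $T_{xy}\hat s\sim\hat s$, again along a section; likewise $T'_{xy}\hat s\sim\hat s$. And $T_{xy}\hat s\neq T'_{xy}\hat s$ because $T_{xy}\bar s\ne T'_{xy}\bar s$. So $\bar p^{n+1}$ disagrees.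

**Step 3: relations between the stages.** By construction
$$\bar p^{n+1}|_{I_n}\sim\bar p^n,\quad\bar p^{n+1}\circ\phi_n\sim\bar p^{n+1}|_{I_n},\quad I_{n+1}=I_n\cup\phi_n(I_n),\quad\phi_n(I_n)\not\subseteq I_n.$$
Restricting repeatedly, $\bar p^n|_{I_i}\sim\bar p^i$ for $i\le n$. For $i<n$ we have $\bar p^n|_{I_{i+1}}\sim\bar p^{i+1}$, hence
$$\bar p^n\circ\phi_i\sim\bar p^{i+1}\circ\phi_i\sim\bar p^{i+1}|_{I_i}\sim\bar p^n|_{I_i}.\tag{3}$$

**Step 4: a limit.** The purpose is to replace "equal up to $\sim$" between stages by actual inclusion. For each $i$ the tuples $\bar p^n|_{I_i}$, $n\ge i$, lie in finitely many orbits. So we can choose successively orbits $\omega_i$ of $Q^{I_i}$ such that $\omega_{i+1}$ restricts to $\omega_i$ and each $\omega_i$ contains $\bar p^n|_{I_i}$ for infinitely many $n$. Choose representatives successively: if $\bar q|_{I_i}\in\omega_i$ is chosen, some element of $\omega_{i+1}$ restricts to a renaming of it, and renaming back gives an extension in $\omega_{i+1}$. This yields $\bar q$ indexed by $\bigcup_iI_i$ with $\bar q|_{I_i}\in\omega_i$ for all $i$. Each $\bar q|_{I_i}$ is a renaming of some $\bar p^n|_{I_i}$, so $\bar q$ is injective.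 For each $i$ there are $\pi$ and $n>i$ with $\bar q|_{I_{i+1}}=\pi\bar p^n|_{I_{i+1}}$, and (3) gives $\bar q\circ\phi_i\sim\bar q|_{I_i}$. Let $F_i=\{q_s:s\in I_i\}$ and $\varphi_i(q_s)=q_{\phi_i(s)}$. Then (2) holds. $\square$

**Where this leaves us.** If $Q$ were finite, we would be done: a finite set contains no infinite tower. But a state with nonempty support has infinitely many renamings, so $Q$ is finite only when $k=0$, and that case we did by hand. In an infinite $Q$ doubling by itself never runs out of states, and we have to find a forbidden permutation inside the tower.

**Proposition 9.** If (NP) holds, there is no infinite tower.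

The proof takes Sections 9–11. Throughout them we assume (NP) and fix an infinite tower. Let $F_\infty=\bigcup_iF_i$, which is infinite, and let $w_i$ be a word realizing $\varphi_i$ on $F_i$.

**Composing along finite sets.** For a finite nonempty set $z=\{j_1<\dots<j_r\}$ of positive integers and $q\in F_{j_1}$ put
$$qz=\varphi_{j_r}\cdots\varphi_{j_1}(q),$$
with $\varphi_{j_1}$ applied first. This is defined because $\varphi_j(F_j)\subseteq F_{j+1}$. If $\min z\ge i$, then $z$ acts injectively on $F_i$ and is realized there by the word $w_{j_1}\cdots w_{j_r}$. By induction on $r$, using (2) reindexed by $q\mapsto q\{j_1,\dots,j_{r-1}\}$, we get $(q)_{q\in F_i}\sim(qz)_{q\in F_i}$. Hence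
$$Y(b,b')=Y(bz,b'z)\subseteq\mathrm{supp}(bz)\cup\mathrm{supp}(b'z)\qquad(b,b'\in F_i,\ \min z\ge i).\tag{4}$$
In (T1), $qz$ is $q$ plus the length of the longest run $q,q+1,\dots$ contained in $z$, for $q\le\min z$. In (T2), $1z=\min z+1$ and $qz=q$ for $2\le q\le\min z$. In (T3), $qz=q+\sum_{j\in z}2^{j-1}$.

## 9. Swapping two states by a renaming

An infinite tower contains infinitely many states of one orbit. It is natural to pick two of them, $b$ and $b'$, to choose a renaming $\pi$ that exchanges them, and to hope for a word that does the same. By Lemma 5 such a word exists if $\pi$ fixes $Y(b,b')$ pointwise. This condition is where the attempt stops: $L_3$ satisfies (NP), its states $(d,0)$ and $(e,0)$ are $\sim$ to each other and exchanged by $(d\,e)$, but $Y((d,0),(e,0))=\{d,e\}$, and no word swaps them. So we need an infinite sequence of states whose pairwise $Y$ are under control. The next lemma names two kinds of control that suffice; the rest of the proof produces one of them.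

**Lemma 10 (swapping).** Let $b_1,b_2,\dots\in F_\infty$ be distinct. Then neither of the following holds:

* (S1) there is a finite $V\subset\mathbb D$ with $Y(b_l,b_t)\subseteq V$ for all $l<t$;
* (S2) for all $l<t$, $Y(b_l,b_t)=C_l$ depends only on $l$.

*Proof.* **Step 1: a uniform sequence.** The purpose is to make the renamings explicit. Both conditions pass to subsequences. By the pigeonhole principle and Ramsey's theorem we may assume $b_t=q(o,\bar a^t)$ for one orbit $o$, and that the pattern $\{(r,r'):a^l_r=a^t_{r'}\}$ is the same for all $l<t$. If $(r,r')$ is in the pattern, take $l<m<t$. Then $a^l_r=a^m_{r'}$, $a^l_r=a^t_{r'}$ and $a^m_r=a^t_{r'}$, so $a^m_r=a^m_{r'}$ and $r=r'$. So each index $r$ is either *core*, with $a^t_r=c_r$ for all $t$, or *non-core*; and the non-core values $a^t_r$ are pairwise distinct over all $(t,r)$ and distinct from the core values. For $l<t$ let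
$$\pi=\pi_{lt}=\prod_{r\text{ non-core}}(a^l_r\ a^t_r).$$
These transpositions are disjoint, and $\pi$ swaps $b_l$ and $b_t$. *If $\pi$ fixes $Y(b_l,b_t)$ pointwise*, then Lemma 5 gives $(b_t,b_l)=\pi(b_l,b_t)\sim(b_l,b_t)$. So some word swaps the distinct states $b_l,b_t$, contradicting (NP). It remains to find $l<t$ with this property.

**Step 2: (S1).** Only finitely many pairs $(t,r)$ with $r$ non-core have $a^t_r\in V$. Choose $l<t$ occurring in no such pair. Then $Y(b_l,b_t)\subseteq V\cap(\mathrm{supp}(b_l)\cup\mathrm{supp}(b_t))$ consists of core values, which $\pi$ fixes.

**Step 3: (S2).** Let $l<t$ and let $r$ be non-core. If $a^t_r\in C_l$, take $t'>l$ with $t'\neq t$. Then $a^t_r\in C_l=Y(b_l,b_{t'})\subseteq\mathrm{supp}(b_l)\cup\mathrm{supp}(b_{t'})$, which is impossible, since this non-core value occurs only in $\bar a^t$. So $a^t_r\notin C_l$. Moreover $\pi C_l=Y(\pi(b_l,b_t))=Y(b_t,b_l)=C_l$, so also $a^l_r=\pi a^t_r\notin C_l$. As $C_l\subseteq\mathrm{supp}(b_l)\cup\mathrm{supp}(b_t)$, it consists of core values, and $\pi$ fixes it. $\square$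

## 10. Tame states, and a state that is not tame

**Tame.** A state $q\in F_\infty$ is *tame* if for some $i$ with $q\in F_i$ the set $R_i(q)=\{qz:\min z\ge i\}$ is finite.

In (T1) every state is tame, since $R_{q+1}(q)=\{q\}$. In (T2) the state $1$ is not tame, as $R_i(1)=\{i+1,i+2,\dots\}$, and all others are tame. In (T3) no state is tame.

**Lemma 11.** If $q$ is tame, then $\varphi_j(q)=q$ for all large $j$.

*Proof.* The nonempty sets $R_i(q)$ decrease with $i$ and are eventually finite. So $R_i(q)=R$ for all $i\ge i_0$, where $q\in F_{i_0}$. For $r\in R$ fix $z_r$ with $\min z_r\ge i_0$ and $qz_r=r$. Let $j$ be larger than $i_0$ and than all $\max z_r$. Then $R\subseteq F_j$, and $\varphi_j(r)=q(z_r\cup\{j\})\in R$ for $r\in R$. So $\varphi_j$, which the word $w_j$ realizes, permutes the finite set $R$, and $\varphi_j|_R=\mathrm{id}$ by (NP). Also $r:=\varphi_j(q)\in R_j(q)=R$, so $\varphi_j(r)=r=\varphi_j(q)$, and $q=r$ because $\varphi_j$ is injective. $\square$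

**Some $q_0\in F_\infty$ is not tame.** Suppose all states of $F_\infty$ are tame. We build a sequence with (S2), as one can see it in (T1). Each $q\in F_{j+1}\setminus F_j$ lies in $\varphi_j(F_j)$ and has the parent $\varphi_j^{-1}(q)\in F_j$. This makes $F_\infty$ an infinite tree whose root is the element of $F_1$. The children of $y$ are among the states $\varphi_j(y)\ne y$, so by Lemma 11 the tree is finitely branching. König's lemma gives an infinite path $y_0,y_1,\dots$ with $y_t\in F_{i_t}$ and $y_{t+1}=\varphi_{i_t}(y_t)\in F_{i_t+1}\setminus F_{i_t}$. As $y_{t+1}\in F_{i_{t+1}}\setminus F_{i_t}$, we have $i_0<i_1<\cdots$, and the $y_t$ are distinct.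

By Lemma 11 choose $t_0<t_1<\cdots$ such that $\varphi_j(y_{t_s})=y_{t_s}$ for all $j\ge i_{t_{s+1}}$. Put $b_s=y_{t_s}$ and $z_s=\{i_t:t_s\le t<t_{s+1}\}$. Then $b_sz_s=b_{s+1}$. For $l<s$ every $j\in z_s$ satisfies $j\ge i_{t_s}\ge i_{t_{l+1}}$, so $b_lz_s=b_l$. Since $b_l,b_s\in F_{i_{t_s}}$ and $\min z_s=i_{t_s}$, (4) gives $Y(b_l,b_s)=Y(b_l,b_{s+1})$ for $l<s$. So $Y(b_l,b_t)$, $t>l$, depends only on $l$. This is (S2), contradicting Lemma 10.

## 11. A minimal idempotent ultrafilter on finite sets

From a non-tame state we also want a sequence with (S1) or (S2). For this we need to speak of "$qz$ for typical $z$", in such a way that "typical, then typical" is again "typical". Idempotent ultrafilters provide this.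

**Recall.** An ultrafilter $u$ on a set $X$ is a family of subsets that contains exactly one of each set and its complement and is closed under finite intersections and supersets. *For $u$-most $x$* means: for a set of $x$ belonging to $u$. This quantifier commutes with negation and with finite conjunctions and disjunctions. The ultrafilter is principal at $x$ if $\{x\}\in u$. The ultrafilters on $X$ form a compact Hausdorff space (the Stone topology), in which the sets $\{u:E\in u\}$, $E\subseteq X$, are a basis of closed and open sets.

**Step 1: the semigroup.** Let $\delta$ be the set of ultrafilters $u$ on the set of finite nonempty sets of positive integers such that $\{z:\min z\ge i\}\in u$ for all $i$. It is nonempty, since these sets have the finite intersection property, and it is closed, hence compact Hausdorff. Define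
$$X\in u*v\iff\text{for $u$-most }z,\text{ for $v$-most }z',\ z\cup z'\in X.$$
Here $\min z'>\max z$ for $v$-most $z'$. Then $u*v$ is an ultrafilter in $\delta$. The operation is associative: $X\in(u*v)*w$ and $X\in u*(v*w)$ both say that for $u$-most $z$, for $v$-most $z'$, for $w$-most $z''$, $z\cup z'\cup z''\in X$. For fixed $v$ the map $u\mapsto u*v$ is continuous, since the preimage of $\{u:X\in u\}$ is $\{u:E\in u\}$ with $E=\{z:\text{for $v$-most }z',\ z\cup z'\in X\}$.

**Step 2: an idempotent inside a group.** *There is an idempotent $\mathcal U\in\delta$ such that $H=\mathcal U*\delta*\mathcal U$ is a group with identity $\mathcal U$.* By Zorn's lemma and compactness there is a minimal nonempty closed left ideal $\Lambda$ of $\delta$. For $x\in\Lambda$ the set $\delta*x\subseteq\Lambda$ is a left ideal, and it is closed as a continuous image of a compact space; so $\delta*x=\Lambda$. Hence $\Lambda$ is minimal among all nonempty left ideals: if $K\subseteq\Lambda$ is one and $x\in K$, then $\Lambda=\delta*x\subseteq K$.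

The closed subsemigroup $\Lambda$ contains an idempotent by the Ellis–Numakura lemma. We recall the proof: let $\Sigma$ be a minimal nonempty closed subsemigroup of $\Lambda$ (Zorn) and $x\in\Sigma$. Then $\Sigma*x$ is a closed subsemigroup of $\Sigma$, so $\Sigma*x=\Sigma\ni x$; so $\{y\in\Sigma:y*x=x\}$ is a nonempty closed subsemigroup, equal to $\Sigma$; so $x*x=x$. Let $\mathcal U\in\Lambda$ be an idempotent.

Then $H\subseteq\Lambda$, $H$ is closed under $*$, and $\mathcal U$ is its identity. Let $g\in H$. The left ideal $\Lambda*g\subseteq\Lambda$ equals $\Lambda$ by minimality, and likewise $\Lambda*\mathcal U=\Lambda$. So $h'*g=\mathcal U$ for some $h'\in\Lambda=\Lambda*\mathcal U$, and then $h'=h'*\mathcal U$. The element $h=\mathcal U*h'=\mathcal U*h'*\mathcal U\in H$ satisfies $h*g=\mathcal U*\mathcal U=\mathcal U$. A monoid in which every element has a left inverse is a group.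

**Step 3: acting on states.** The purpose is to let ultrafilters in $\delta$ act on $F_\infty$. For an ultrafilter $p$ on $F_\infty$ and $u\in\delta$ put
$$X\in p\cdot u\iff\text{for $p$-most }q,\text{ for $u$-most }z,\ qz\in X;$$
for each $q$, $qz$ is defined for $u$-most $z$. Since $(qz)z'=q(z\cup z')$ when $\max z<\min z'$, we have $(p\cdot u)\cdot v=p\cdot(u*v)$. We identify $q$ with the principal ultrafilter at $q$.

(I) *If $p$ is nonprincipal, so is $p\cdot u$.* If $p\cdot u$ is principal at $r$, then for $p$-most $q$, for $u$-most $z$, $qz=r$. So there are two distinct $q,q'$ with $qz=r$ for $u$-most $z$ and $q'z=r$ for $u$-most $z$. A common $z$ with $q,q'\in F_{\min z}$ contradicts injectivity.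

(II) *For each $q\in F_\infty$, either $qz=q$ for $\mathcal U$-most $z$ (we say $q$ is* fixed*), or $q\cdot\mathcal U$ is nonprincipal (we say $q$ is* moving*).* If $q\cdot\mathcal U=r$ is principal, then $r\cdot\mathcal U=q\cdot(\mathcal U*\mathcal U)=q\cdot\mathcal U=r$. So for $\mathcal U$-most $z$, $qz=r=rz$, and $q=r$ by injectivity.

In (T1) all states are fixed; in (T2) the state $1$ is moving and all others are fixed; in (T3) all are moving.

(III) *The non-tame state $q_0$ is moving.* Suppose not; then $q_0\cdot\mathcal U=q_0$ by (II). All $R_i(q_0)$ with $q_0\in F_i$ are infinite, so we can choose, for all large $t$, sets $z_t$ with $\min z_t\ge t$ and the states $q_0z_t$ pairwise distinct. Let $u$ be a nonprincipal ultrafilter containing the set of these $z_t$. For each $i$ all but finitely many of the $z_t$ have minimum at least $i$, so $u\in\delta$. And $q_0\cdot u$ is nonprincipal, because each state is $q_0z_t$ for at most one $t$. Let $g=\mathcal U*u*\mathcal U\in H$, with inverse $h$ in $H$. By (I), $q_0\cdot g=(q_0\cdot u)\cdot\mathcal U$ is nonprincipal, hence so is $(q_0\cdot g)\cdot h$. But $(q_0\cdot g)\cdot h=q_0\cdot(g*h)=q_0\cdot\mathcal U=q_0$,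 a contradiction. This is the only place where the group is used.

**Step 4: permanent values.** The purpose is to bound $Y$. For $q\in F_\infty$ let
$$\mathrm{perm}(q)=\{v\in\mathbb D:v\in\mathrm{supp}(qz)\text{ for $\mathcal U$-most }z\}.$$
In (T2), $\mathrm{perm}(1)=\emptyset$ and $\mathrm{perm}(q)=\{q\}$ for $q\ge2$. If there were $k+1$ such values, they would all lie in $\mathrm{supp}(qz)$ for a common $z$; so $|\mathrm{perm}(q)|\le k$. By (4), each $v\in Y(b,b')$ lies in $\mathrm{supp}(bz)\cup\mathrm{supp}(b'z)$ for $\mathcal U$-most $z$, hence in $\mathrm{supp}(bz)$ for $\mathcal U$-most $z$ or in $\mathrm{supp}(b'z)$ for $\mathcal U$-most $z$. So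
$$Y(b,b')\subseteq\mathrm{perm}(b)\cup\mathrm{perm}(b')\qquad(b,b'\in F_\infty).\tag{5}$$
Since $\mathcal U=\mathcal U*\mathcal U$, $v\in\mathrm{perm}(q)$ iff for $\mathcal U$-most $z$, for $\mathcal U$-most $z'$, $v\in\mathrm{supp}((qz)z')$; that is, iff $v\in\mathrm{perm}(qz)$ for $\mathcal U$-most $z$. As $\mathrm{perm}(q)$ is finite, $\mathrm{perm}(q)\subseteq\mathrm{perm}(qz)$ for $\mathcal U$-most $z$.

**Step 5: the contradiction.** By (III) moving states exist. Choose a moving $q$ with $|\mathrm{perm}(q)|$ maximal and let $V=\mathrm{perm}(q)$. As $\mathcal U$ is an ultrafilter, one of two cases holds.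

*Case 1: $qz$ is moving for $\mathcal U$-most $z$.* Then $\mathrm{perm}(qz)=V$ for $\mathcal U$-most $z$, by Step 4 and maximality. As $q\cdot\mathcal U$ is nonprincipal, these $qz$ take infinitely many values. So there are distinct $b_1,b_2,\dots\in F_\infty$ with $\mathrm{perm}(b_t)=V$, and (5) gives $Y(b_l,b_t)\subseteq V$. This is (S1), contradicting Lemma 10.

*Case 2: $qz$ is fixed for $\mathcal U$-most $z$.* (This happens in (T2) with $q=1$.) Choose $z_1,z_2,\dots$ inductively such that, with $\beta_t=qz_t$:

* $\beta_t$ is fixed;
* $\beta_t\notin\{\beta_1,\dots,\beta_{t-1}\}$;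
* $q,\beta_1,\dots,\beta_{t-1}\in F_{\min z_t}$;
* $\beta_lz_t=\beta_l$ for $l<t$.

Each condition holds for $\mathcal U$-most $z_t$: the first by the case assumption, the second since $q\cdot\mathcal U$ is nonprincipal, the third since $\mathcal U\in\delta$, the fourth since each $\beta_l$ is fixed. So the choice is possible. For $l<t$ the set $z_t$ takes $(q,\beta_l)$ to $(\beta_t,\beta_l)$, so by (4) $Y(\beta_l,\beta_t)=Y(q,\beta_l)$ depends only on $l$. This is (S2), contradicting Lemma 10.

This proves Proposition 9. $\square$

## 12. From the transition relation to a sentence

**(4)⇒(6).** Assume (NP). If some $T_{oo'}$ were not definable over $\{<,\sim\}$ modulo $\Theta$, then Sections 5 and 6 give a disagreeing 1-tuple, Lemma 8 an infinite tower, and Proposition 9 a contradiction. So there are first-order formulas $\tau_{oo'}(x,y,\bar u,\bar v)$ over $\{<,\sim\}$ that define $T^w_{oo'}$ in every nonempty data word $w$.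

**(6)⇒(1).** The purpose is to start the run at the first letter. The states $[d]$, $d\in\mathbb D$, form one orbit $o_1$, and $\mathrm{supp}([d])\subseteq\{d\}$; so either $\mathrm{supp}([d])=\{d\}$ for all $d$, or $\mathrm{supp}([d])=\emptyset$ for all $d$. In the first case $q_{o_1}=[d_0]$ and $e_1=d_0$ for some $d_0$, so $[d]=q(o_1,d)$ by equivariance; put $\bar u=\min$, the first position. In the second case $o_1$ is a single state; let $\bar u$ be empty. For nonempty $w=w_1\cdots w_n$ we have $[w]=[w_1]\cdot w_2\cdots w_n$, and $[w]$ has a code consisting of letters of $w$. The accepting states form a union of orbits. So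
$$w\in L\iff w\models\bigvee_{o\text{ accepting}}\exists\bar v\ \tau_{o_1o}(\min,\max,\bar u,\bar v).$$
The empty word is handled by adding a disjunct $\neg\exists x\,(x=x)$ or a conjunct $\exists x\,(x=x)$. So $L$ is FO-definable.

Together with Section 4 this proves (1)⇔(2)⇔(3)⇔(4)⇔(6), and in particular the conjectured equivalence of definability and aperiodicity.

## 13. Long cycles shorten to swaps

Condition (4) says exactly that there are no $w$, $p\ge2$ and distinct $b_0,\dots,b_{p-1}$ with $b_iw=b_{i+1\bmod p}$, since a non-trivial permutation of a finite set has a cycle of length at least $2$. So (4)⇒(5). For the converse we need a bound, and the swapping technique of Section 9 has a finite version.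

**Lemma 12.** If a word $w$ has a cycle of distinct states of length $p\ge2$ with $p>P=N_Q(2k+1)^kk^k$, then some word swaps two distinct states.

*Proof.* Let $b_iw=b_{i+1}$, with indices modulo $p$.

**Step 1: few values matter.** The purpose is to bound all $Y(b_i,b_j)$ by one small set. For $1\le d<p$ all pairs $(b_i,b_{i+d})$ are $\sim$, since powers of $w$ rotate them into each other. So $Y_d:=Y(b_i,b_{i+d})$ does not depend on $i$. Each $v\in Y_d$ lies in $\mathrm{supp}(b_i)\cup\mathrm{supp}(b_{i+d})$ for every $i$; summing over $i$, it lies in at least $p/2$ of the sets $\mathrm{supp}(b_i)$. As $\sum_i|\mathrm{supp}(b_i)|\le kp$, the set $V=\bigcup_dY_d$ has at most $2k$ elements.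

**Step 2: many states of the same shape.** Write $b_i=q(o_i,\bar a^i)$. Classify $i$ by $o_i$ and by the function that sends $r$ to $a^i_r$ if $a^i_r\in V$ and to a symbol $*$ otherwise. There are at most $N_Q(2k+1)^k$ classes, so some class $J$ has more than $k^k$ elements. If $k=0$, then $J$ has two elements $i\neq j$ and $b_i=q(o_i,())=b_j$, a contradiction; so for $k=0$ no such cycle exists. Let $k\ge1$.

**Step 3: a clean swap.** The purpose is to find $i\ne j$ in $J$ such that a value never has different places in $\bar a^i$ and $\bar a^j$. Colour the values occurring in the $\bar a^i$, $i\in J$, independently and uniformly at random with colours $1,\dots,k$. A given $i\in J$ satisfies "$a^i_r$ has colour $r$ for all $r$" with probability at least $k^{-k}$. So the expected number of such $i$ exceeds $1$, and for some colouring two elements $i\neq j$ of $J$ satisfy it. Then $a^i_r=a^j_{r'}$ implies $r=r'$, and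
$$\pi=\prod_{r:\,a^i_r\ne a^j_r}(a^i_r\ a^j_r)$$
is a product of disjoint transpositions that swaps $b_i$ and $b_j$. It fixes $V$ pointwise: as $i,j$ are in the same class, $a^i_r\in V$ or $a^j_r\in V$ implies $a^i_r=a^j_r$. Since $Y(b_i,b_j)\subseteq V$, Lemma 5 gives $(b_j,b_i)=\pi(b_i,b_j)\sim(b_i,b_j)$, so some word swaps $b_i$ and $b_j$. $\square$

So if there is a cycle of length $p\ge2$ at all, there is one of length at most $\max(2,P)$. Hence (5)⇒(4), and **Theorem 1 is proved.** The equivalence remains true when $\max(2,P)$ in (5) is replaced by any larger bound.

## 14. Searching for a cycle of configurations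

We prove Theorem 2. Let $\mathcal A$ have control states $S$ and $k_0$ registers, and let $L=L(\mathcal A)$.

**Step 1: from states to configurations.** The purpose is to compute with configurations instead of with $Q$. Let $C$ be the set of configurations. Bijections of $\mathbb D$ act on $C$, the transitions are equivariant, and the orbit of a configuration is determined by its control state and its set of nonempty registers. So there are at most $N=|S|2^{k_0}$ orbits. Write $c\equiv c'$ if the same words are accepted from $c$ and from $c'$; this is equivariant. Mapping $[w]$ to the $\equiv$-class of the configuration reached on $w$ identifies $Q$, equivariantly and compatibly with transitions, with the reachable configurations modulo $\equiv$. Hence $Q$ is orbit finite and $N_Q\le N$. A bijection that fixes the register contents of $c$ fixes $c$ and hence its class, so the least support of the class is contained in the set of register contents, and $k\le k_0$. Put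
$$P_0=\max\bigl(2,\,N(2k_0+1)^{k_0}k_0^{k_0}\bigr)\ge\max(2,P).$$
By Theorem 1, with the bound in (5) enlarged to $P_0$:

> $L$ is **not** FO-definable iff for some $2\le p\le P_0$ there are reachable configurations $c_0,\dots,c_{p-1}$, pairwise $\not\equiv$, and a word $w$ with $c_iw\equiv c_{i+1\bmod p}$ for all $i$.

For $L_2$ one register suffices, with control states initial, odd, even: store the first letter, and change between odd and even whenever it is read again. Here $N=6$ and $P_0=6\cdot3\cdot1=18$, and a witness is $p=2$, $c_0=(\mathrm{odd},d)$, $c_1=(\mathrm{even},d)$, $w=d$.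

**Step 2: an algorithm.** The purpose is to decide the displayed condition. For each $p$ the set $C^p\times C^p$ has finitely many orbits, represented by control states and equality patterns of register contents. The set of orbits of pairs $(\bar c,\bar e)$ such that some word leads from $\bar c$ to $\bar e$ componentwise is the least set that contains the orbits of all $(\bar c,\bar c)$ and is closed under $(\bar c,\bar e)\mapsto(\bar c,\bar e\cdot d)$. By equivariance, for each orbit it suffices to take one representative and to let $d$ range over the finitely many values occurring in it and one value not occurring. So this set is computable.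

For $p=1$ this decides reachability from the initial configuration. For $p=2$ it decides $\not\equiv$, since $c\not\equiv c'$ iff from $(c,c')$ one can reach a pair exactly one of whose components is accepting. Then, for each $p$ with $2\le p\le P_0$, inspect the finitely many computed orbits of $C^p\times C^p$ for one in which all $c_i$ are reachable and pairwise inequivalent and $e_i\equiv c_{i+1\bmod p}$ for all $i$. This decides FO-definability.

**Step 3: space.** The purpose is to avoid listing all orbits. Guess $p$ and $\bar c$, then guess $w$ letter by letter, storing only the orbit of $(\bar c,\bar e)$. This takes space polynomial in $p(k_0+1)$ and the size of $\mathcal A$. The checks of reachability and of $\equiv$ are guesses of the same kind for tuples of length $1$ and $2$. Nondeterministic space classes are closed under complement (Immerman–Szelepcsényi) and can be determinized with quadratic overhead (Savitch). As $P_0=|S|\cdot2^{O(k_0\log(k_0+2))}$ (or $P_0=2$), the algorithm runs in exponential space, and in polynomial space for fixed $k_0$. **Theorem 2 is proved.** $\blacksquare$
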